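\title{Continua with no hereditarily decomposable subcontinuum form a $\Pi^1_2$-complete set}

\begin{abstract}
For $2\le n\le\omega$ we show that the set of subcontinua of the cube $I^n$ that contain no nondegenerate hereditarily decomposable subcontinuum is $\Pi^1_2$-complete. The reduction takes its values among arc-like plane continua. A tree is coded by an inverse limit of arcs that is hereditarily decomposable when the tree is well-founded, and that has an indecomposable continuum inside each of its nondegenerate subcontinua when the tree is ill-founded. A Cantor set of these continua is then assembled into one arc-like continuum, which is embedded in the plane continuously in the parameter.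
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $I=[0,1]$ and, for $1\le n\le\omega$, let $I^n$ be the $n$-dimensional cube; $I^\omega$ is the Hilbert cube. A \emph{continuum} is a nonempty compact connected metric space, and it is \emph{nondegenerate} if it has more than one point. For a compact metrizable space $Y$, let $C(Y)$ be the space of all subcontinua of $Y$ with the Hausdorff metric (the Vietoris topology). It is compact metrizable, hence Polish, so a property of subcontinua of $Y$ defines a subset of a Polish space, and one can ask where this subset lies in the Borel or projective hierarchy.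

A continuum is \emph{decomposable} if it is the union of two proper subcontinua, and \emph{indecomposable} otherwise. It is \emph{hereditarily decomposable} if each of its nondegenerate subcontinua is decomposable. One-point continua are hereditarily decomposable for a vacuous reason, and we disregard them. The object of this paper is the set
\[
\mathcal A_n=\{K\in C(I^n): K \text{ contains no nondegenerate hereditarily decomposable continuum}\}.
\]
A continuum fails to be hereditarily decomposable exactly when it contains a nondegenerate indecomposable continuum. Hence $K\in\mathcal A_n$ if and only if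
\begin{equation}\label{eq:AE}
\begin{gathered}
\text{every nondegenerate subcontinuum $C$ of $K$ contains}\\
\text{a nondegenerate indecomposable continuum $D$.}
\end{gathered}
\end{equation}
An arc is hereditarily decomposable, since $[a,b]=[a,c]\cup[c,b]$ for $a<c<b$. So the members of $\mathcal A_n$ contain no arc, and $\mathcal A_1$ is the closed set of one-point subsets of $I$. The question begins at $n=2$.

For $2\le n\le\omega$ it is known that $\mathcal A_n$ is $\Pi^1_2$ and $\Pi^1_1$-hard, and the survey \cite{survey} poses the problem of classifying its complexity exactly. (The projective classes, hardness and completeness are recalled in Section~\ref{sec:upper}.) The upper bound comes from counting the quantifiers ``for all $C$ there is $D$'' in \eqref{eq:AE}. Such a count need not be sharp, because the quantifiers range over a compact space. For example, decomposability is defined by an existential quantifier over pairs of continua, which by counting gives $\Sigma^1_1$, and yet the decomposable continua form an $F_\sigma$ set (Proposition~\ref{prop:upper}). It is therefore conceivable that a quantifier in \eqref{eq:AE} collapses in the same way and that $\mathcal A_n$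 is, say, $\Pi^1_1$-complete. No such collapse occurs.

\begin{theorem}\label{thm:A}
For every $2\le n\le\omega$ the set $\mathcal A_n$ is $\Pi^1_2$-complete. Equivalently, the set of $K\in C(I^n)$ that contain a nondegenerate hereditarily decomposable subcontinuum is $\Sigma^1_2$-complete. In particular $\mathcal A_n$ is not $\Sigma^1_2$, and hence neither $\Pi^1_1$ nor $\Sigma^1_1$.
\end{theorem}

A continuum is \emph{arc-like} if it is nondegenerate and homeomorphic to an inverse limit of arcs with surjective bonding maps. Theorem~\ref{thm:A} follows from a reduction with values in the arc-like continua.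

\begin{theorem}\label{thm:B}
Let $Y$ be a compact metrizable space containing a copy of $I^2$, and let $S$ be a $\Sigma^1_2$ subset of a zero-dimensional Polish space $Z$. There is a continuous map $x\mapsto K_x$ from $Z$ to $C(Y)$ such that every $K_x$ is arc-like and
\begin{itemize}
\item if $x\in S$, then $K_x$ contains an arc-like hereditarily decomposable continuum;
\item if $x\notin S$, then every nondegenerate subcontinuum of $K_x$ contains a nondegenerate indecomposable continuum.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:D}
Let $Y$ be as in Theorem~\ref{thm:B}, and let $\mathcal D$ be a class of continua that contains all arc-like hereditarily decomposable continua and consists of nondegenerate hereditarily decomposable continua. Then $\{K\in C(Y): K\text{ contains no member of }\mathcal D\}$ is $\Pi^1_2$-hard, and it is $\Pi^1_2$-complete if $\mathcal D\cap C(Y)$ is $\Sigma^1_2$. The same holds for the intersection of this set with the set of arc-like continua.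
\end{corollary}

Thus the full complexity already appears on arc-like plane continua, and the range $n\ge2$ in Theorem~\ref{thm:A} is optimal by the computation of $\mathcal A_1$ above.

The proof of Theorem~\ref{thm:B} follows the normal form of a $\Sigma^1_2$ set: $x\in S$ if and only if there is $y\in2^\omega$ such that a tree $T_{(x,y)}$, which depends continuously on $(x,y)$, has no infinite branch. There are three tasks.
\begin{enumerate}
\item To each $z=(x,y)$ we attach an arc-like continuum $X_z$ that is hereditarily decomposable if $T_z$ has no infinite branch and satisfies \eqref{eq:AE} if it has one (Sections~\ref{sec:cutfold}--\ref{sec:well}). This is the core of the paper. In the second case it is not enough that $X_z$ fails to be hereditarily decomposable: every nondegenerate piece of it has to fail.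
\item For fixed $x$ we place all the $X_{(x,y)}$ inside one arc-like continuum $K_x$ in such a way that every nondegenerate subcontinuum of $K_x$ contains a nondegenerate piece of some $X_{(x,y)}$ (Section~\ref{sec:assemble}).
\item We embed $K_x$ in the plane continuously in $x$ (Section~\ref{sec:plane}).
\end{enumerate}

An \emph{interval} is a closed interval $[a,b]$ with $a\le b$ unless it is called open, and $\operatorname{int}[a,b]=(a,b)$.

\section{Projective classes and the upper bound}\label{sec:upper}

Let $X$ be a Polish space. A subset of $X$ is $\Sigma^1_1$ (\emph{analytic}) if it is the projection to $X$ of a closed subset of $X\times\omega^\omega$. A set is $\Pi^1_k$ if its complement is $\Sigma^1_k$, and it is $\Sigma^1_{k+1}$ if it is the projection to $X$ of a $\Pi^1_k$ subset of $X\times\omega^\omega$. For one of these classes $\Gamma$, a set $B\subseteq X$ is \emph{$\Gamma$-hard} if for every zero-dimensional Polish space $Z$ and every $A\subseteq Z$ in $\Gamma$ there is a continuous $\phi:Z\to X$ with $A=\phi^{-1}(B)$. It is \emph{$\Gamma$-complete} if it is $\Gamma$-hard and belongs to $\Gamma$. We use the following textbook facts.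
\begin{itemize}
\item[(D1)] Borel sets are both $\Sigma^1_1$ and $\Pi^1_1$; sets that are $\Sigma^1_1$ or $\Pi^1_1$ are both $\Sigma^1_2$ and $\Pi^1_2$. Each class is closed under finite unions, finite intersections and continuous preimages. The class $\Sigma^1_k$ is closed under continuous images, in particular under projection along any Polish space.
\item[(D2)] Every zero-dimensional Polish space, in particular $\omega^\omega$, is homeomorphic to a $G_\delta$ subset of $2^\omega$.
\item[(D3)] There is a $\Pi^1_2$ subset of $2^\omega$ that is not $\Sigma^1_2$.
\end{itemize}
A \emph{tree} on a set $\Lambda$ is a set of finite sequences from $\Lambda$ that is closed under initial segments. An \emph{infinite branch} of it is an infinite sequence all of whose finite initial segments are in the tree. A tree is \emph{well-founded} if it has no infinite branch, and \emph{ill-founded} otherwise. If $\Lambda$ is countable and discrete, every closed subset of $\Lambda^\omega$ is the set of infinite branches of a tree, namely the tree of all initial segments of its points. We write $w|_l$ for the initial segment of length $l$ of $w$, $|s|$ for the length of $s$, and $s^\frown k$ for $s$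 followed by $k$.

We also use the standard description of arc-like continua by chains: a nondegenerate continuum is arc-like if and only if for every $\varepsilon>0$ it has a finite open cover $V_1,\dots,V_r$ by nonempty sets of diameter less than $\varepsilon$ with $V_i\cap V_j\ne\emptyset$ exactly when $|i-j|\le1$. It is needed only for part (d) below, which in turn is needed only for the last sentence of Corollary~\ref{cor:D}.

\begin{proposition}\label{prop:upper}
Let $Y$ be compact metrizable.
\begin{itemize}
\item[(a)] The decomposable continua form an $F_\sigma$ subset of $C(Y)$, and the set $\mathcal I$ of nondegenerate indecomposable continua is Borel.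
\item[(b)] The set of nondegenerate hereditarily decomposable continua is $\Pi^1_1$.
\item[(c)] If $\mathcal E\subseteq C(Y)$ is $\Sigma^1_2$, then $\{K\in C(Y):K\text{ contains no member of }\mathcal E\}$ is $\Pi^1_2$.
\item[(d)] The arc-like continua form a $G_\delta$ subset of $C(Y)$.
\end{itemize}
In particular $\mathcal A_n$ is $\Pi^1_2$, by \textup{(b)} and \textup{(c)}.
\end{proposition}

\begin{proof}
(a) For $P,Q\in C(Y)$ the union $P\cup Q$ is a continuum if and only if $P\cap Q\ne\emptyset$. This condition is closed: if $P_k\to P$, $Q_k\to Q$ and $a_k\in P_k\cap Q_k$, then any limit point of $(a_k)$ lies in $P\cap Q$. The union is a continuous function of $(P,Q)$ for the Hausdorff metric, so the condition $P\ne P\cup Q\ne Q$ is open. The set of pairs satisfying both conditions is the intersection of a closed and an open subset of the compact metric space $C(Y)^2$, so it is $\sigma$-compact. Its image under $(P,Q)\mapsto P\cup Q$ is $\sigma$-compact and is the set of decomposable continua. Nondegeneracy is the open condition $\operatorname{diam}K>0$, so $\mathcal I$ is Borel.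

(b) The relation $D\subseteq C$ is closed in $C(Y)^2$. The complement of the set in (b) is the union of the closed set of degenerate continua and the projection of the Borel set $\{(C,D):D\subseteq C,\ D\in\mathcal I\}$, so it is $\Sigma^1_1$.

(c) The complement is the projection of the $\Sigma^1_2$ set $\{(K,C):C\subseteq K,\ C\in\mathcal E\}$.

(d) For $k\ge1$ let $\mathcal U_k$ be the set of $K\in C(Y)$ that are covered by open subsets $U_1,\dots,U_r$ of $Y$ of diameter less than $1/k$ with $U_i\cap U_j=\emptyset$ for $|i-j|\ge2$. It is open, because $\{K:K\subseteq U\}$ is open for each open $U$. We show that a nondegenerate $K$ is arc-like if and only if $K\in\bigcap_k\mathcal U_k$. Given a chain $V_1,\dots,V_r$ with $\varepsilon=1/k$, shrink it to a closed cover $F_i\subseteq V_i$ of $K$ and let $U_i$ be the $\eta$-neighborhood of $F_i$ in $Y$; for small $\eta$ the diameters stay below $1/k$ and the neighborhoods of disjoint $F_i,F_j$ are disjoint. Conversely, let the $U_i$ be given and put $V_i=U_i\cap K$. If $V_i\cap V_{i+1}=\emptyset$, then $\bigcup_{j\le i}V_j$ and $\bigcup_{j>i}V_j$ are disjoint open sets covering $K$, so one of them is empty. Hence the indices $i$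 with $V_i\ne\emptyset$ are consecutive, consecutive nonempty $V_i$ meet, and the nonempty $V_i$ form a chain as required.
\end{proof}

It remains to prove Theorem~\ref{thm:B}.

\section{Cuts and folds in inverse limits of arcs}\label{sec:cutfold}

Let $X_n$ $(n\in\omega)$ be compact metric spaces and $f_n:X_{n+1}\to X_n$ continuous maps. The inverse limit $X=\varprojlim(X_n,f_n)$ is the closed subspace of $\prod_nX_n$ formed by the sequences $\zeta=(\zeta_n)$ with $f_n(\zeta_{n+1})=\zeta_n$ for all $n$. Let $p_n:X\to X_n$ be the projections, and let $f_{m,n}=f_m\circ\dots\circ f_{n-1}:X_n\to X_m$ for $m\le n$, with $f_{n,n}=\mathrm{id}$. If $A_j\subseteq X_j$ are closed sets for $j\ge m$ with $f_j(A_{j+1})\subseteq A_j$, we write $\varprojlim_{j\ge m}A_j$ for the set of $\zeta\in X$ with $\zeta_j\in A_j$ for all $j\ge m$. It is homeomorphic to the inverse limit of the $A_j$, since $\zeta_m$ determines the earlier coordinates. We use three facts.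
\begin{itemize}
\item[(L1)] An inverse limit of nonempty compact spaces is nonempty, and an inverse limit of continua is a continuum.
\item[(L2)] If all $f_n$ are onto, then all $p_n$ are onto.
\item[(L3)] If $L\subseteq X$ is closed and nonempty and $L_n=p_n(L)$, then $f_n(L_{n+1})=L_n$ and $L=\varprojlim L_n$.
\end{itemize}
For the last equality, let $\zeta_n\in L_n$ for all $n$. The nonempty compact sets $L\cap p_n^{-1}(\zeta_n)$ decrease, so their intersection is nonempty, and it is contained in $\{\zeta\}$. Throughout the paper $L_n$ denotes $p_n(L)$; when $X_n$ is an interval and $L$ is a continuum, $L_n$ is an interval.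

The proof rests on one criterion for indecomposability and one for decomposability. The first says that infinitely many folds produce an indecomposable limit.

\begin{lemma}[Folds]\label{lem:fold}
Let $A_j$ $(j\ge m)$ be nondegenerate intervals and $f_j:A_{j+1}\to A_j$ continuous surjections. Suppose that for infinitely many $j$ there is a point $c$ in $A_{j+1}=[a,b]$ with $f_j([a,c])=f_j([c,b])=A_j$. Then $A=\varprojlim_{j\ge m}A_j$ is a nondegenerate indecomposable continuum.
\end{lemma}

\begin{proof}
By (L1) and (L2), $A$ is a continuum with $p_j(A)=A_j$, so it is nondegenerate. Suppose $A=H\cup H'$ with $H,H'$ proper subcontinua. If $H_j=A_j$, then $H_i=A_i$ for $m\le i\le j$; so if this held for infinitely many $j$, then $H=A$ by (L3). Hence $H_j\ne A_j\ne H'_j$ for all large $j$. Take such a $j$ with a point $c$ as in the hypothesis. We have $H_{j+1}\cup H'_{j+1}=[a,b]$; say $a\in H_{j+1}$. If $c\in H_{j+1}$, then $H_j\supseteq f_j([a,c])=A_j$. If $c\notin H_{j+1}$, then $H_{j+1}\subseteq[a,c)$, so $H'_{j+1}\supseteq[c,b]$ and $H'_j=A_j$. Both cases are contradictory.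
\end{proof}

The second criterion says that a continuum is decomposable if one can follow a point through the sequence so that its left and right are never mixed. Let $X=\varprojlim(I,f_n)$ and let $L\subseteq X$ be a continuum. The \emph{sides} of a point $e\in I$ are $[0,e]$ and $[e,1]$. For $e,e^+\in I$ we say that $e^+$ is a \emph{cut of $L$ over $e$ at stage $j$} if $f_j$ maps $L_{j+1}\cap[0,e^+]$ into one side of $e$ and $L_{j+1}\cap[e^+,1]$ into the other side of $e$. Left and right may be interchanged, and nothing is required of $f_j$ outside $L_{j+1}$.

\begin{lemma}[Cuts]\label{lem:cut}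
Let $L\subseteq\varprojlim(I,f_n)$ be a continuum.
\begin{itemize}
\item[(a)] If $e\in\operatorname{int}L_j$ and $e^+$ is a cut of $L$ over $e$ at stage $j$, then $e^+\in\operatorname{int}L_{j+1}$ and $f_j(e^+)=e$.
\item[(b)] If $e_m\in\operatorname{int}L_m$ and $e_{j+1}$ is a cut of $L$ over $e_j$ at stage $j$ for every $j\ge m$, then $L$ is decomposable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $u<e<v$ in $L_j$ and preimages $u',v'\in L_{j+1}$. No side of $e$ contains both $u$ and $v$, so no side of $e^+$ contains both $u'$ and $v'$. Hence $e^+$ lies strictly between $u'$ and $v'$, and $e^+\in\operatorname{int}L_{j+1}$. It lies on both of its own sides, so $f_j(e^+)\in[0,e]\cap[e,1]$.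

(b) Name the sides of $e_j$ as $U_j,V_j$, recursively for $j\ge m$, so that $f_j(L_{j+1}\cap U_{j+1})\subseteq U_j$ and $f_j(L_{j+1}\cap V_{j+1})\subseteq V_j$. Put $L^U=\varprojlim_{j\ge m}(L_j\cap U_j)$ and $L^V=\varprojlim_{j\ge m}(L_j\cap V_j)$. By (a) the sets $L_j\cap U_j$ and $L_j\cap V_j$ contain $e_j$, so they are intervals, and $L^U$, $L^V$ are subcontinua of $L$ by (L1) and (L3). They are proper, because $e_m\in\operatorname{int}L_m$ means that neither $U_m$ nor $V_m$ contains $L_m$. Let $\zeta\in L$. If $\zeta_{j+1}\in U_{j+1}$ with $j\ge m$, then $\zeta_j\in U_j$; so if $\zeta_j\in U_j$ for infinitely many $j$, then $\zeta\in L^U$. The same holds for $V$, and one of the two cases occurs since $U_j\cup V_j=I$. Thus $L=L^U\cup L^V$.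
\end{proof}

We now introduce the map that lets a tree decide between the two lemmas. Let $J=[a,b]$ be nondegenerate and $q_i=a+i(b-a)/5$ for $0\le i\le5$. The \emph{five-fold map} of $J$ is the map $J\to J$ that sends $q_0,q_2,q_4$ to $a$ and $q_1,q_3,q_5$ to $b$ and is linear on each \emph{pass} $[q_i,q_{i+1}]$. It fixes $a$ and $b$ and maps each pass homeomorphically onto $J$. We call $[q_0,q_1]$ the \emph{main part}, $[q_1,q_2]$ the \emph{gap} and $[q_2,q_5]$ the \emph{child part} of $J$; see Figure~\ref{fig:fold}. The main part is a faithful copy of $J$. The child part folds over $J$ as in Lemma~\ref{lem:fold}, with $c=q_3$. The gap keeps the two disjoint, and the number of passes is odd so that the map extends by the identity outside $J$.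

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.55]
\draw[->] (0,0)--(7.3,0);
\draw[->] (0,0)--(0,7.4);
\draw[dashed,gray] (0,1)--(7,1);
\draw[dashed,gray] (0,6)--(7,6);
\node[left] at (0,1) {$a$};
\node[left] at (0,6) {$b$};
\draw[thick] (0,0)--(1,1)--(2,6)--(3,1)--(4,6)--(5,1)--(6,6)--(7,7);
\draw[line width=2.5pt] (1,0)--(2,0);
\draw[line width=2.5pt] (3,0)--(6,0);
\foreach \i in {0,...,5} {\node[below] at (\i+1,-0.1) {$q_{\i}$};}
\node at (1.5,-1.6) {main};
\node at (2.5,-1.6) {gap};
\node at (4.5,-1.6) {child};
\end{tikzpicture}
\caption{The graph of the five-fold map of $J=[a,b]=[q_0,q_5]$, extended by the identity. Each of the five passes $[q_i,q_{i+1}]$ is mapped homeomorphically onto $J$. The main part is one pass; the child part consists of three passes.}\label{fig:fold}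
\end{figure}

The two examples below use the same map infinitely often and differ only in the interval to which it is applied next. In both, $J_0=I$, the map $f_n:I\to I$ is the five-fold map on $J_n$ and the identity off $J_n$, and $X=\varprojlim(I,f_n)$.

\begin{example}[Folding the child]\label{ex:child}
Let $J_{n+1}$ be the child part of $J_n$. Then $f_n(J_{n+1})=J_n$, and $\varprojlim J_n\subseteq X$ is a nondegenerate indecomposable continuum by Lemma~\ref{lem:fold}. However, $X$ also contains arcs: all $f_n$ with $n\ge1$ are the identity on $[0,\frac15]$, so $\varprojlim_{n\ge1}[0,\frac15]$ is an arc.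
\end{example}

\begin{example}[Folding the main part]\label{ex:main}
Let $J_{n+1}$ be the main part of $J_n$, so $J_n=[0,5^{-n}]$. Then $X$ is hereditarily decomposable, although infinitely many folds take place. Indeed, $f_n$ maps $J_{n+1}$ homeomorphically onto $J_n$, so $A=\varprojlim J_n$ is an arc, and its nondegenerate subcontinua are decomposable. Let $L\not\subseteq A$ be a nondegenerate subcontinuum of $X$. If $L_{n+1}\subseteq J_{n+1}$, then $L_n\subseteq J_n$; hence $L_n\not\subseteq J_n$ for all large $n$. Take $n$ so large that in addition $L_n$ is nondegenerate, and take $e\in\operatorname{int}L_n$ with $e>5^{-n}$. For $j\ge n$ the map $f_j$ sends $J_j\subseteq[0,e]$ onto itself and is the identity elsewhere, so it maps each side of $e$ into itself. Thus $e$ is a cut of $L$ over $e$ at every stage $j\ge n$, and $L$ is decomposable by Lemma~\ref{lem:cut}.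

The points of $X\setminus A$ are the sequences that are eventually equal to a constant $t\in(0,1]$. As $t$ runs through $[5^{-n-1},5^{-n}]$, the coordinate $\zeta_0$ crosses $I$ four times, so $X$ looks like a $\sin(1/t)$-curve with limit arc $A$.
\end{example}

These examples suggest how to code a tree $T'$ on $\omega$. Attach to each interval under consideration a node $s\in T'$ as a label. When an interval labeled $s$ is folded on behalf of a node $s^\frown k\in T'$, its main part keeps the label $s$ and its child part receives the label $s^\frown k$. The main part is kept because $s$ may have infinitely many successors, each of which needs its turn. Example~\ref{ex:child} follows an infinite branch. Example~\ref{ex:main} corresponds to the well-founded tree consisting of the root and the sequences of length one: the root has infinitely many children, and no child is folded again. In general, along a sequence of intervals each lying over the previous one, the label grows at every passage to a child, so in a well-founded tree this passage happens only finitely often.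

\section{The continua $X_z$}\label{sec:Xz}

Example~\ref{ex:child} falls short of \eqref{eq:AE} because the folding takes place in one location. We have to start the process afresh, with label $\emptyset$, at a set of places that becomes dense at finer and finer scales. This creates a danger in the well-founded case: a subcontinuum might be folded once by each of infinitely many processes. We guard against this by starting each new process on an interval that the bonding map collapses to a point. A subcontinuum that is already nondegenerate at that stage cannot lie over a point, so it cannot lie inside the intervals of the new process. The stage at which a process starts is recorded as its generation.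

Let $4=\{0,1\}^2$, and identify $4^\omega$ with $2^\omega\times2^\omega$ and $4^n$ with $2^n\times2^n$. Fix a tree $T$ on $4\times\omega$ that contains the root, and view its nodes as pairs $(\tau,t)$ with $|\tau|=|t|$. For $z\in4^\omega$ let
\[
T_z=\{t\in\omega^{<\omega}:(z|_{|t|},t)\in T\},
\]
a tree on $\omega$ with $\emptyset\in T_z$. Fix a \emph{schedule} $n\mapsto(s_n,k_n,g_n)\in\omega^{<\omega}\times\omega\times\{1,2,\dots\}$, defined on the odd numbers $n$ and taking each value infinitely often.

\subsection*{The construction}
By recursion on $n$ we define, for each $\tau\in4^n$, a finite set $\mathcal M_\tau$ of \emph{marks} and a continuous surjection $f_\tau:I\to I$ with $f_\tau(0)=0$ and $f_\tau(1)=1$. A mark in $\mathcal M_\tau$ is a triple $(M,s,g)$, where $M\subset(0,1)$ is a nondegenerate interval, $s\in\omega^{<\omega}$ is the \emph{label} and $g\in\{1,\dots,n\}$ is the \emph{generation}. When $z$ is given and $\tau=z|_n$, we write $\mathcal M_n$ and $f_n$, and we regard $f_n$ as a map from stage $n+1$ to stage $n$. The set $\mathcal M_{n+1}$ will depend only on $z|_n$. The choices made below are fixed once for each $\tau$. The following property is maintained.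
\begin{itemize}
\item[(P1)] Distinct marks of $\mathcal M_n$ of the same generation have disjoint intervals. If $M,M'\in\mathcal M_n$ have generations $g<g'$, then $M'\subset\operatorname{int}M$ or $M\cap M'=\emptyset$.
\end{itemize}
By (P1) a mark of $\mathcal M_n$ is determined by its interval, and we write $M$ for $(M,s,g)$. Put $\mathcal M_0=\emptyset$.

\medskip\noindent\emph{Even $n$: spawning.} By uniform continuity choose $\delta_n\in(0,1)$ such that $|a-b|\le\delta_n$ implies $|f_{m,n}(a)-f_{m,n}(b)|<2^{-n}$ for all $m\le n$. Choose a finite set $P_n\subset(0,1)$ that meets every open subinterval of $I$ of length at least $\delta_n$ and contains no endpoint of a mark of $\mathcal M_n$. (Divide $I$ into intervals of length less than $\delta_n/2$ and take a suitable interior point of each; an open interval of length at least $\delta_n$ contains the piece in which its midpoint lies.) Let $f_n$ be a nondecreasing piecewise linear surjection such that $f_n^{-1}(p)$ is a nondegenerate interval for $p\in P_n$ and all other fibers are single points. The \emph{new marks} are $(f_n^{-1}(p),\emptyset,n+1)$ for $p\in P_n$. Put $\mathcal F_n=\emptyset$.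

\medskip\noindent\emph{Odd $n$: folding.} If $|s_n|<n$ and $s_n{}^\frown k_n\in T_z$, let $\mathcal F_n$ be the set of marks of $\mathcal M_n$ with label $s_n$ and generation $g_n$; otherwise let $\mathcal F_n=\emptyset$. The requirement $|s_n|<n$ ensures that this decision depends only on $z|_n$. The members of $\mathcal F_n$ are pairwise disjoint by (P1); this is the reason for folding one generation at a time. Let $f_n$ be the five-fold map on each $J\in\mathcal F_n$ and the identity off $\bigcup\mathcal F_n$. All fibers of $f_n$ are finite. There are no new marks.

\medskip\noindent\emph{Lifts.} At every stage $n$, the \emph{lifts} of a mark $(M,s,g)\in\mathcal M_n\setminus\mathcal F_n$ are the components of $f_n^{-1}(M)$, with the same label and generation. The lifts of $(J,s,g)\in\mathcal F_n$ are the \emph{main mark} $([q_0,q_1],s,g)$ and the \emph{child} $([q_2,q_5],s^\frown k_n,g)$; the gap carries no mark of generation $g$. Let $\mathcal M_{n+1}$ consist of all lifts of marks of $\mathcal M_n$ and of the new marks.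

\medskip
For $z\in4^\omega$ let $X_z=\varprojlim(I,f_{z|_n})$. It is an arc-like continuum. The next two lemmas describe the lifts and show that the recursion can be carried on; in both we assume (P1) for $\mathcal M_n$.

\begin{lemma}[Shape of lifts]\label{lem:shape}
Let $M=[a,b]\in\mathcal M_n\setminus\mathcal F_n$.
\begin{itemize}
\item[(a)] If $n$ is even, $M$ has the single lift $f_n^{-1}(M)$, whose endpoints are the unique preimages of $a$ and $b$.
\item[(b)] If $n$ is odd and $M\subset\operatorname{int}J$ for some $J\in\mathcal F_n$, then $M$ has five lifts, one in the interior of each pass of $J$, and each is mapped homeomorphically onto $M$.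
\item[(c)] If $n$ is odd and $M\not\subset\operatorname{int}J$ for all $J\in\mathcal F_n$, then $a,b\notin\bigcup\mathcal F_n$ and the only lift of $M$ is $M$ itself.
\end{itemize}
Every lift of a mark of $\mathcal M_n$ is a nondegenerate interval in $(0,1)$ that $f_n$ maps onto that mark.
\end{lemma}

\begin{proof}
(a) The map $f_n$ is nondecreasing and onto, and $a,b\notin P_n$.

(b) We have $f_n^{-1}(J)=J$. Each pass is mapped homeomorphically onto $J$ with its endpoints going to the endpoints of $J$, so the preimage of $M$ in each pass is an interval in the interior of that pass. These five intervals are disjoint.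

(c) Let $g$ be the generation of $M$ and let $J\in\mathcal F_n$. By (P1), if $g=g_n$ then $J\cap M=\emptyset$; if $g<g_n$ then $J\subset\operatorname{int}M$ or $J\cap M=\emptyset$; if $g>g_n$ then $J\cap M=\emptyset$, since $M\subset\operatorname{int}J$ is excluded. So each $J$ lies in $\operatorname{int}M$ or is disjoint from $M$, and $a,b\notin J$. As $f_n(J)=J$ and $f_n$ is the identity off $\bigcup\mathcal F_n$, we get $f_n^{-1}(M)=M=f_n(M)$.

The last assertion follows from (a)--(c) and from the definition of the main mark and the child; lifts avoid $0$ and $1$ because $f_n$ fixes these points.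
\end{proof}

\begin{lemma}[Separation]\label{lem:sep}
Let $M\in\mathcal M_n$ and let $C\subseteq I$ be connected with $f_n(C)\subset\operatorname{int}M$ or $f_n(C)\cap M=\emptyset$. Then every lift $\tilde M$ of $M$ satisfies $C\subset\operatorname{int}\tilde M$ or $C\cap\tilde M=\emptyset$. If $M\in\mathcal F_n$ and $f_n(C)\subset\operatorname{int}M$, then $C$ lies in the interior of one pass of $M$.
\end{lemma}

\begin{proof}
If $f_n(C)\cap M=\emptyset$, then $C$ is disjoint from $f_n^{-1}(M)\supseteq\tilde M$. Let $f_n(C)\subset\operatorname{int}M$. If $M\notin\mathcal F_n$, then $C$ lies in one component of $f_n^{-1}(M)$ and is disjoint from the others. Each point of $C$ lies in $(0,1)$ and has an open interval around it inside the open set $f_n^{-1}(\operatorname{int}M)$, so it is interior to its component. If $M\in\mathcal F_n$, then $f_n^{-1}(\operatorname{int}M)$ is the disjoint union of the interiors of the five passes, and $C$ lies in one of them. The interior of a pass is contained in the interior of the main mark or disjoint from the main mark, and likewise for the child.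
\end{proof}

\begin{lemma}\label{lem:P}
Property \textup{(P1)} holds at every stage, all labels belong to $T_z$, and
\begin{itemize}
\item[\textup{(P2)}] if $M\in\mathcal M_n$ has generation $g$, then $f_{g-1,n}(M)$ is a single point.
\end{itemize}
\end{lemma}

\begin{proof}
Assume (P1) for $\mathcal M_n$. Two distinct marks of $\mathcal M_{n+1}$ of the same generation are distinct fibers of $f_n$, or lifts of disjoint marks, or distinct components of one preimage, or the main mark and the child of one $J$. In each case they are disjoint. Now let $\tilde M,C\in\mathcal M_{n+1}$ with $\tilde M$ of smaller generation than $C$. New marks have the largest generation $n+1$, so $\tilde M$ is a lift of some $M\in\mathcal M_n$. If $C$ is a lift of $M'$, then $f_n(C)=M'$ lies in $\operatorname{int}M$ or is disjoint from $M$ by (P1). If $C=f_n^{-1}(p)$ is new, then $p$ is not an endpoint of $M$, so $p\in\operatorname{int}M$ or $p\notin M$. In both cases Lemma~\ref{lem:sep} gives $C\subset\operatorname{int}\tilde M$ or $C\cap\tilde M=\emptyset$.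

New marks have the label $\emptyset\in T_z$, and a label changes only from $s_n$ to $s_n{}^\frown k_n\in T_z$. A mark $M\in\mathcal M_n$ of generation $g$ arises from a new mark $f_{g-1}^{-1}(p)\in\mathcal M_g$ by repeated lifting. Lifts map onto the marks they lift, so $f_{g,n}(M)=f_{g-1}^{-1}(p)$ and $f_{g-1,n}(M)=\{p\}$.
\end{proof}

\section{Ill-founded trees give indecomposable continua everywhere}\label{sec:ill}

We want to repeat Example~\ref{ex:child} inside an arbitrary nondegenerate subcontinuum $L$ of $X_z$. Spawning provides a mark inside some $L_j$. The difficulty is that $L_{j+1}$ may be much smaller than $f_j^{-1}(L_j)$, so we must check that the lift we want to follow stays inside. This works for marks in the \emph{interior} of $L_j$; the interior is needed since, for $L_j=J\in\mathcal F_j$, the interval $L_{j+1}$ could be the gap of $J$.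

\begin{lemma}\label{lem:follow}
Let $L\subseteq X_z$ be a continuum and let $A\in\mathcal M_j$ satisfy $A\subset\operatorname{int}L_j$. Then some lift of $A$ lies in $\operatorname{int}L_{j+1}$. If $A\in\mathcal F_j$, then both lifts of $A$ lie in $\operatorname{int}L_{j+1}$.
\end{lemma}

\begin{proof}
Write $A=[a,b]$. In each case we choose $\alpha<a$ and $\beta>b$ in $L_j$.

Let $j$ be even, and take any such $\alpha,\beta$ and preimages $\alpha',\beta'\in L_{j+1}$. Since $f_j$ is nondecreasing, $f_j^{-1}(A)\subset(\alpha',\beta')\subseteq\operatorname{int}L_{j+1}$.

Let $j$ be odd, and let $A\in\mathcal F_j$ or let $A$ be as in Lemma~\ref{lem:shape}(c). Then the points slightly to the left of $a$ and slightly to the right of $b$ are outside $\bigcup\mathcal F_j$: in the first case because the other members of $\mathcal F_j$ are finitely many closed intervals disjoint from $A$, in the second because $a$ and $b$ are outside the closed set $\bigcup\mathcal F_j$. Take $\alpha,\beta\notin\bigcup\mathcal F_j$. Each is its own unique preimage, so $\alpha,\beta\in L_{j+1}$. All lifts of $A$ are contained in $A\subset(\alpha,\beta)\subseteq\operatorname{int}L_{j+1}$.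

Let $j$ be odd and $A\subset\operatorname{int}J$ with $J\in\mathcal F_j$. Take $\alpha,\beta\in\operatorname{int}J$. Among the finitely many pairs $x,y\in L_{j+1}$ with $f_j(x)=\alpha$ and $f_j(y)=\beta$ choose one with $|x-y|$ minimal, and let $Q\subseteq L_{j+1}$ be the interval with endpoints $x,y$. By minimality $f_j$ takes neither of the values $\alpha,\beta$ on $\operatorname{int}Q$. By the intermediate value theorem it takes some value in $(\alpha,\beta)$ there, so the connected set $f_j(\operatorname{int}Q)$ lies in $(\alpha,\beta)$. Thus $Q\subseteq f_j^{-1}([\alpha,\beta])$. This set has five components, one in each pass, each mapped homeomorphically onto $[\alpha,\beta]$. The interval $Q$ lies in one of them and contains points over $\alpha$ and $\beta$, so it equals that component. The lift of $A$ in the same pass lies in $\operatorname{int}Q$.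
\end{proof}

\begin{proposition}\label{prop:ill}
If $T_z$ is ill-founded, then every nondegenerate subcontinuum $L$ of $X_z$ contains a nondegenerate indecomposable continuum.
\end{proposition}

\begin{proof}
Let $w$ be an infinite branch of $T_z$. Choose $m$ such that $L_m$ has length $\lambda>0$, and an even $n\ge m$ with $2^{-n}\le\lambda$. Since $f_{m,n}(L_n)=L_m$, two points of $L_n$ have images at distance $\lambda\ge 2^{-n}$ under $f_{m,n}$, so they are more than $\delta_n$ apart. Hence there is $p\in P_n\cap\operatorname{int}L_n$. The interval $L_{n+1}$ contains points with images on either side of $p$, and $f_n$ is nondecreasing, so the new mark $A_{n+1}=f_n^{-1}(p)$ lies in $\operatorname{int}L_{n+1}$.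

We define marks $A_j\in\mathcal M_j$ for $j\ge n+1$, of generation $n+1$, with $A_j\subset\operatorname{int}L_j$ and with label $w|_{l_j}$ for some $l_j$; here $l_{n+1}=0$. If $A_j\in\mathcal F_j$ and $k_j=w(l_j)$, let $A_{j+1}$ be the child of $A_j$, with label $w|_{l_j+1}$. If $A_j\in\mathcal F_j$ and $k_j\ne w(l_j)$, let $A_{j+1}$ be the main mark. If $A_j\notin\mathcal F_j$, let $A_{j+1}$ be a lift of $A_j$ in $\operatorname{int}L_{j+1}$. Lemma~\ref{lem:follow} shows that this is possible and that $A_{j+1}\subset\operatorname{int}L_{j+1}$ in all cases.

The child is taken infinitely often. Otherwise $l_j$ has a constant value $l$ for all $j\ge j_0$. The schedule takes the value $(w|_l,w(l),n+1)$ at some odd $j>\max(j_0,l)$. Since $w|_{l+1}\in T_z$, the set $\mathcal F_j$ consists of all marks with label $w|_l$ and generation $n+1$. So $A_j\in\mathcal F_j$ and $k_j=w(l)$, and the child is taken at stage $j$, a contradiction.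

We have $f_j(A_{j+1})=A_j$ for all $j$, and at a child step $A_{j+1}=[q_2,q_5]$ with $f_j([q_2,q_3])=f_j([q_3,q_5])=A_j$. By Lemma~\ref{lem:fold}, $\varprojlim_{j\ge n+1}A_j$ is a nondegenerate indecomposable continuum, and it is contained in $L$ by (L3).
\end{proof}

\section{Well-founded trees give hereditarily decomposable continua}\label{sec:well}

Here we have to find a sequence of cuts in a given nondegenerate subcontinuum, as in Example~\ref{ex:main}. The maps $f_j$ admit cuts in three situations.

\begin{lemma}\label{lem:three}
Let $L\subseteq X_z$ be a continuum and $e\in\operatorname{int}L_j$.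
\begin{itemize}
\item[(a)] If $j$ is even and $e\notin P_j$, the unique preimage of $e$ is a cut of $L$ over $e$ at stage $j$.
\item[(b)] If $j$ is odd and $e\notin\operatorname{int}J$ for all $J\in\mathcal F_j$, then $e$ is a cut of $L$ over $e$ at stage $j$.
\item[(c)] If $f_j$ is injective on $L_{j+1}$, the preimage of $e$ in $L_{j+1}$ is a cut of $L$ over $e$ at stage $j$.
\end{itemize}
\end{lemma}

\begin{proof}
In (a), $f_j$ is nondecreasing. In (b), each $J\in\mathcal F_j$ lies on one side of $e$ and is mapped onto itself, and $f_j$ is the identity elsewhere, so each side of $e$ is mapped into itself. In (c), $f_j$ restricts to a monotone homeomorphism of $L_{j+1}$ onto $L_j$.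
\end{proof}

So the only serious obstruction is a point $e$ in the interior of a folded mark $J$ such that $L_{j+1}$ runs through several passes of $J$. How to rule this out depends on the generation of $J$ compared with the first stage $r$ at which $L$ has a nondegenerate projection. Marks older than $r$ surround $L_j$ with room to spare, so $L_{j+1}$ stays in one pass. Marks younger than $r$ cannot cover $L_j$, by (P2), so $e$ can be chosen outside them. Marks of generation exactly $r$ are controlled by the tree.

\begin{proposition}\label{prop:well}
If $T_z$ is well-founded, then $X_z$ is hereditarily decomposable.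
\end{proposition}

\begin{proof}
Suppose that $L\subseteq X_z$ is a nondegenerate indecomposable continuum. Let $r$ be least with $L_r$ nondegenerate. Since $f_j(L_{j+1})=L_j$, the interval $L_j$ is nondegenerate for all $j\ge r$. Call a mark \emph{old}, \emph{current} or \emph{inner} if its generation is less than, equal to or greater than $r$. If $r=0$, all marks are inner. For $j\ge r$ the new marks in $\mathcal M_{j+1}$ are inner, so every old or current mark of $\mathcal M_{j+1}$ is a lift of an old or current mark of $\mathcal M_j$, respectively.

\medskip\noindent\emph{Step 1. For $j\ge r$ and every old $M\in\mathcal M_j$, either $L_j\subset\operatorname{int}M$ or $L_j\cap M=\emptyset$. Consequently, if an old mark $J\in\mathcal F_j$ meets $L_j$, then $L_{j+1}$ lies in the interior of one pass of $J$.}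

There is nothing to prove if $r=0$, so let $r>0$. Then $L_{r-1}$ is a point, and $L_r$ is a nondegenerate interval in a fiber of $f_{r-1}$. Fibers at odd stages are finite, so $r-1$ is even and $L_r\subseteq B=f_{r-1}^{-1}(p)$ for some $p\in P_{r-1}$. The new mark $B\in\mathcal M_r$ is current, so (P1) gives the statement for $j=r$. It passes from $j$ to $j+1$ by Lemma~\ref{lem:sep} with $C=L_{j+1}$ and $f_j(C)=L_j$. The consequence is the last sentence of that lemma.

\medskip\noindent\emph{Step 2. For $j\ge r$ and every current $M\in\mathcal M_j$, either $L_j\subseteq M$ or $M\cap\operatorname{int}L_j=\emptyset$.}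

It suffices to show that no endpoint of $M$ lies in $\operatorname{int}L_j$, for then the connected set $\operatorname{int}L_j$ lies in $\operatorname{int}M$ or outside $M$. Let $e\in\operatorname{int}L_j$ be an endpoint of a current mark $M\in\mathcal M_j$. We find a cut $e^+$ over $e$ that is an endpoint of a current mark of $\mathcal M_{j+1}$. Then $e^+\in\operatorname{int}L_{j+1}$ by Lemma~\ref{lem:cut}(a), the procedure can be repeated forever, and Lemma~\ref{lem:cut}(b) contradicts the indecomposability of $L$.
\begin{itemize}
\item Let $j$ be even. Then $e\notin P_j$. Its unique preimage is a cut by Lemma~\ref{lem:three}(a) and an endpoint of the lift of $M$ by Lemma~\ref{lem:shape}(a).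
\item Let $j$ be odd and $e\notin\operatorname{int}J$ for all $J\in\mathcal F_j$. Then $e^+=e$ is a cut by Lemma~\ref{lem:three}(b). If $M\in\mathcal F_j$, then $e$ is $q_0$ or $q_5$, an endpoint of the main mark or of the child. If $M\notin\mathcal F_j$, then $M\ni e$ is not contained in any $\operatorname{int}J$, so $M$ is its own lift by Lemma~\ref{lem:shape}(c).
\item Let $j$ be odd and $e\in\operatorname{int}J$ with $J\in\mathcal F_j$. By (P1), a current $J$ equals $M$ or is disjoint from $M$, and an inner $J$ lies in $\operatorname{int}M$ or is disjoint from $M$; neither has $e$ in its interior. So $J$ is old, and $M\subset\operatorname{int}J$ by (P1). By Step 1, $L_{j+1}$ lies in one pass of $J$, on which $f_j$ is injective. The preimage $e^+$ of $e$ in this pass is a cut by Lemma~\ref{lem:three}(c), and it is an endpoint of the lift of $M$ in this pass by Lemma~\ref{lem:shape}(b).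
\end{itemize}

\medskip\noindent\emph{Step 3. There is $m\ge r$ such that for all $j\ge m$: if a current mark $J\in\mathcal F_j$ meets $\operatorname{int}L_j$, then $L_{j+1}$ lies in the main mark of $J$.}

This is the only place where well-foundedness is used. Current marks are disjoint, so at most one current mark of $\mathcal M_j$ contains $L_j$. Define the \emph{state} of $j\ge r$ to be the label of this mark if it exists, and the symbol $*$ otherwise. Suppose that $L_{j+1}$ lies in a current mark $\tilde M$ with label $s'$. Then $\tilde M$ is a lift of a current mark $M$, and $L_j\subseteq f_j(\tilde M)=M$. So the state of $j$ is the label $s$ of $M$, and $s'=s$ or $s'=s^\frown k_j$. Hence the state $*$, once reached, persists. If it is never reached, the states form a sequence of nodes of $T_z$, each equal to or extending the previous one, and this sequence is eventually constant because $T_z$ has no infinite branch. Choose $m\ge r$ such that the state is constant from $m$ on.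

Let $j\ge m$ and let a current $J\in\mathcal F_j$ with label $s$ meet $\operatorname{int}L_j$. By Step 2, $L_j\subseteq J$, so $j$ and $j+1$ have state $s$. The current mark with label $s$ that contains $L_{j+1}$ is a lift of the current mark containing $L_j$, which is $J$. The child of $J$ has label $s^\frown k_j\ne s$, so this lift is the main mark.

\medskip\noindent\emph{Step 4. A sequence of cuts.}

No inner mark $M\in\mathcal M_m$ contains $L_m$. Indeed, if $M$ has generation $g>r$, then $f_{g-1,m}(M)$ is a point by (P2), while $f_{g-1,m}(L_m)=L_{g-1}$ is nondegenerate because $g-1\ge r$. By (P1) any two marks are nested or disjoint, so the union $N$ of the inner marks of $\mathcal M_m$ is a finite disjoint union of inner marks. If $\operatorname{int}L_m\subseteq N$, then by connectedness $\operatorname{int}L_m$, and hence $L_m$, lies in a single inner mark, which we have just excluded. So $\operatorname{int}L_m\setminus N$ is a nonempty open set, and we can choose a point $e_m$ in it outside the countable set $\bigcup f_{m,j}(P_j)$, the union being over even $j\ge m$.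

Suppose that $e_j\in\operatorname{int}L_j$, with $j\ge m$, lies in no inner mark of $\mathcal M_j$ and satisfies $f_{m,j}(e_j)=e_m$. We find a cut $e_{j+1}$ over $e_j$. If $j$ is even, then $e_j\notin P_j$ by the choice of $e_m$, and Lemma~\ref{lem:three}(a) applies. If $j$ is odd and $e_j\notin\operatorname{int}J$ for all $J\in\mathcal F_j$, then Lemma~\ref{lem:three}(b) applies. If $j$ is odd and $e_j\in\operatorname{int}J$ with $J\in\mathcal F_j$, then $J$ is not inner, so $L_{j+1}$ lies in one pass of $J$ by Step 1 (for $J$ old) or Step 3 (for $J$ current), and Lemma~\ref{lem:three}(c) applies. By Lemma~\ref{lem:cut}(a), $e_{j+1}\in\operatorname{int}L_{j+1}$ and $f_j(e_{j+1})=e_j$. An inner mark of $\mathcal M_{j+1}$ is mapped by $f_j$ onto an inner mark of $\mathcal M_j$ or, for even $j$, to a point of $P_j$. Since $e_j$ is in neither, $e_{j+1}$ lies in no inner mark. The recursion continues, and Lemma~\ref{lem:cut}(b) shows that $L$ is decomposable, a contradiction.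
\end{proof}

\section{One arc-like continuum for all $y$}\label{sec:assemble}

Fix $x\in2^\omega$. We need a continuum that contains a copy of each $X_{(x,y)}$ and has property \eqref{eq:AE} when all the $X_{(x,y)}$ have it. Joining the pieces by arcs is impossible, since an arc is hereditarily decomposable. Instead we use no connecting material at all: at stage $n$ we lay finitely many copies of $I$ end to end, one or more for each $y|_n$, and over each copy we lay several copies at the next stage. All maps $f_\tau$ fix $0$ and $1$, so they fit together at the common endpoints. Over a copy $[i,i+1]$ the copies of the next stage must start over $i$ and finish over $i+1$, so their number is odd, and it is at least two in order to allow both values of the next digit of $y$. We take three.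

Let $I_n=[0,3^n]$, with \emph{legs} $[i,i+1]$ for $0\le i<3^n$; we refer to this leg as leg $i$. Let $\rho(t)$ be the distance from $t$ to the nearest even integer. It maps each leg $i$ homeomorphically onto $I$; let $u_i:I\to[i,i+1]$ be the inverse. Define $\lambda_n:\{0,\dots,3^n-1\}\to2^n$ by $\lambda_0(0)=\emptyset$ and
\[
\lambda_{n+1}(3i)=\lambda_{n+1}(3i+1)=\lambda_n(i)^\frown0,\qquad\lambda_{n+1}(3i+2)=\lambda_n(i)^\frown1.
\]
For $\sigma\in2^n$ define $F_\sigma:I_{n+1}\to I_n$ by
\[
F_\sigma(t)=u_i\bigl(f_{(\sigma,\lambda_n(i))}(\rho(t))\bigr)\qquad\text{for }t\in[3i,3i+3],\ 0\le i<3^n.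
\]
The two formulas at $t=3i$, $0<i<3^n$, agree. Indeed, $3i$ and $i$ have the same parity, so $\rho(3i)=\rho(i)\in\{0,1\}$; this value is fixed by every $f_\tau$; and $u_{i-1}(\rho(i))=u_i(\rho(i))=i$. So $F_\sigma$ is continuous. It maps leg $j$ of $I_{n+1}$ onto leg $\lfloor j/3\rfloor$ of $I_n$, which we call the \emph{parent} of leg $j$; in particular $F_\sigma$ is onto. Let
\[
K_x=\varprojlim(I_n,F_{x|_n}),
\]
an arc-like continuum.

A \emph{path} is a sequence $\ell=(i_n)$ with $0\le i_n<3^n$ and $i_n=\lfloor i_{n+1}/3\rfloor$ for all $n$. Put $X(\ell)=\varprojlim[i_n,i_n+1]\subseteq K_x$. The sequences $\lambda_n(i_n)$ extend one another; let $y(\ell)\in2^\omega$ be their union. On leg $i_{n+1}\subseteq[3i_n,3i_n+3]$ we have $\rho\circ F_{x|_n}=f_{(x|_n,\lambda_n(i_n))}\circ\rho$, and $\rho$ is a homeomorphism from each leg onto $I$. Therefore $(t_n)\mapsto(\rho(t_n))$ is a homeomorphism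
\begin{equation}\label{eq:Xl}
X(\ell)\cong X_{(x,y(\ell))}.
\end{equation}
Every $y\in2^\omega$ has the form $y(\ell)$: take $i_0=0$ and $i_{n+1}=3i_n+2y(n)$.

By (L1), applied to finite sets of legs with the parent map, we have the following form of K\"onig's lemma: if $G_n$ is a nonempty set of legs of $I_n$ and the parent of each member of $G_{n+1}$ is in $G_n$, then there is a path with leg $i_n$ in $G_n$ for all $n$. For a point $(t_n)\in K_x$ the sets $G_n$ of legs containing $t_n$ have this property, so \emph{every point of $K_x$ lies in some $X(\ell)$}.

\begin{remark}
The pieces $X(\ell)$ lie side by side over the points of $I$. If $(t_n)\in X(\ell)$, then $t_n/3^n$ lies in $[i_n3^{-n},(i_n+1)3^{-n}]$, and these intervals decrease to the point whose ternary digits are $i_{n+1}-3i_n$. So $(t_n)\mapsto\lim t_n/3^n$ is a uniform limit of continuous maps $K_x\to I$, and its fiber over a point is the union of the one or two sets $X(\ell)$ given by the ternary expansions of that point.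
\end{remark}

\begin{lemma}\label{lem:piece}
Every nondegenerate subcontinuum $L$ of $K_x$ contains a nondegenerate subcontinuum of some $X(\ell)$.
\end{lemma}

\begin{proof}
If $L_{n+1}$ contains a leg, then $L_n=F_{x|_n}(L_{n+1})$ contains its parent. If every $L_n$ contains a leg, there is thus a path $\ell$ with $[i_n,i_n+1]\subseteq L_n$ for all $n$, and $X(\ell)\subseteq L$ by (L3). The continuum $X(\ell)$ is nondegenerate by \eqref{eq:Xl}.

Otherwise there is $N$ such that $L_n$ contains no leg for $n\ge N$. Such an interval $L_n$ contains at most one integer, so it meets at most two legs. If $L$ meets $X(\ell)$, then $L_n$ meets leg $i_n$ for all $n$. Two paths that differ at level $n$ differ at all later levels, so three different paths differ pairwise at all large levels. Hence $L$ meets at most two of the sets $X(\ell)$, and it is the union of at most two nonempty sets $L\cap X(\ell)=\varprojlim(L_n\cap[i_n,i_n+1])$. These are continua by (L1). A nondegenerate continuum has more than two points, so one of them is nondegenerate.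
\end{proof}

\section{Embedding in the plane, continuously in $x$}\label{sec:plane}

To obtain continuity in $x$ we embed all $K_x$ at once. Let $W_n=2^n\times I_n$, a disjoint union of $2^n$ arcs, with a compatible metric $d_n$, and let
\[
\varphi_n:W_{n+1}\to W_n,\qquad\varphi_n(\sigma^\frown i,t)=(\sigma,F_\sigma(t)).
\]
Let $W=\varprojlim(W_n,\varphi_n)$ with projections $p_n$. The points of $W$ whose $n$th coordinate lies in $\{x|_n\}\times I_n$ for all $n$ form a copy of $K_x$, which we again call $K_x$, and $p_n(K_x)=\{x|_n\}\times I_n$ by (L2).

The idea is as follows. If $I_n$ is drawn as a horizontal segment at height $h$, then the curve $t\mapsto(F_\sigma(t),h+\eta t)$ is an arc close to this segment that follows $F_\sigma$, the slowly increasing second coordinate making it injective. To repeat the step, this arc has to be horizontal in new coordinates, and two shears of the plane achieve this.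

\begin{proposition}\label{prop:plane}
There is an embedding $e:W\to I^2$ such that $x\mapsto e(K_x)$ is a continuous map from $2^\omega$ to $C(I^2)$.
\end{proposition}

\begin{proof}
We construct homeomorphisms $H_n$ of $\mathbb R^2$, distinct reals $h_\sigma$ for $\sigma\in2^n$, and numbers $\varepsilon_n>0$ such that the embeddings $e_n:W_n\to\mathbb R^2$, $e_n(\sigma,t)=H_n(t,h_\sigma)$, satisfy
\begin{equation}\label{eq:close}
|e_{n+1}(a)-e_n(\varphi_n(a))|\le\varepsilon_n\qquad(a\in W_{n+1}).
\end{equation}
Start with $H_0=\mathrm{id}$ and $h_\emptyset=0$. Let $H_n$ and the $h_\sigma$ for $\sigma\in2^n$ be given. The pairs $(a,a')\in W_n^2$ with $\max_{j\le n}d_j(\varphi_{j,n}(a),\varphi_{j,n}(a'))\ge2^{-n}$ form a compact set on which $a\ne a'$. Let $\mu_n>0$ be the minimum of $|e_n(a)-e_n(a')|$ on this set, or $\mu_n=1$ if the set is empty. Put $\varepsilon_n=\min(\frac14,\frac{\mu_n}8,\frac{\varepsilon_{n-1}}2)$, omitting the last term if $n=0$.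

By uniform continuity of $H_n$ on compact sets choose $\theta>0$ such that $|v-h_\sigma|\le\theta$ implies $|H_n(t,v)-H_n(t,h_\sigma)|\le\varepsilon_n$ for all $t\in I_n$ and $\sigma\in2^n$; if $n\ge1$, let $\theta$ also be less than half of $\min_{\sigma\ne\sigma'}|h_\sigma-h_{\sigma'}|$. Put
\[
h_{\sigma^\frown0}=h_\sigma,\qquad h_{\sigma^\frown1}=h_\sigma+\theta/2,\qquad\eta=\theta/(4\cdot3^{n+1}).
\]
The bands $[h_{\sigma^\frown i},h_{\sigma^\frown i}+\eta3^{n+1}]$ have length $\theta/4$ and lie in $[h_\sigma,h_\sigma+\theta)$, so they are pairwise disjoint. Define $\gamma$ on the bands by $\gamma(h_{\sigma^\frown i}+\eta t)=F_\sigma(t)-t$ for $t\in I_{n+1}$, and extend it to a continuous $\gamma:\mathbb R\to\mathbb R$, linear between consecutive bands and constant beyond the extreme ones. Let $G$ be the shear $(u,v)\mapsto(u,v+\eta u)$ followed by the shear $(u,v)\mapsto(u+\gamma(v),v)$. Each shear is a homeomorphism of $\mathbb R^2$, and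
\[
G(t,h_{\sigma^\frown i})=\bigl(t+\gamma(h_{\sigma^\frown i}+\eta t),\,h_{\sigma^\frown i}+\eta t\bigr)=\bigl(F_\sigma(t),\,h_{\sigma^\frown i}+\eta t\bigr)\qquad(t\in I_{n+1}).
\]
Put $H_{n+1}=H_n\circ G$. Then $e_{n+1}(\sigma^\frown i,t)=H_n(F_\sigma(t),h_{\sigma^\frown i}+\eta t)$ is within $\varepsilon_n$ of $H_n(F_\sigma(t),h_\sigma)=e_n(\varphi_n(\sigma^\frown i,t))$, which is \eqref{eq:close}. The map $e_{n+1}$ is an embedding because $H_{n+1}$ is a homeomorphism and the heights $h_{\sigma^\frown i}$ are distinct.

By \eqref{eq:close} and $\varepsilon_{m+1}\le\varepsilon_m/2$, the maps $e_n\circ p_n$ converge uniformly on $W$ to a continuous map $e$ with $|e-e_n\circ p_n|\le\sum_{m\ge n}\varepsilon_m\le2\varepsilon_n$. Let $\zeta\ne\zeta'$ in $W$. Choose $j$ with $\zeta_j\ne\zeta'_j$ and $n\ge j$ with $d_j(\zeta_j,\zeta'_j)\ge2^{-n}$. Then $|e_n(\zeta_n)-e_n(\zeta'_n)|\ge\mu_n\ge8\varepsilon_n$, so $|e(\zeta)-e(\zeta')|\ge4\varepsilon_n>0$. Thus $e$ is injective on the compact space $W$, hence an embedding.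

If $x|_n=x'|_n$, then $p_n(K_x)=p_n(K_{x'})$. So each $\zeta\in K_x$ has a partner $\zeta'\in K_{x'}$ with $\zeta_n=\zeta'_n$, whence $|e(\zeta)-e(\zeta')|\le4\varepsilon_n$, and symmetrically. The Hausdorff distance between $e(K_x)$ and $e(K_{x'})$ is therefore at most $4\varepsilon_n$, which tends to $0$; this is the required continuity. Finally, $e(W)$ lies within $2\varepsilon_0\le\frac12$ of $e_0(W_0)=[0,1]\times\{0\}$, and composing $e$ with $(u,v)\mapsto(\frac u2+\frac14,\frac v2+\frac14)$ moves the image into $I^2$.
\end{proof}

\section{Proofs of the main results}\label{sec:final}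

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By (D2) we may assume that $Z$ is a $G_\delta$ subset of $2^\omega$. The set $S$ is the image of a $\Sigma^1_2$ set under the inclusion map, so it is $\Sigma^1_2$ in $2^\omega$ by (D1). It therefore suffices to treat $Z=2^\omega$ and then to restrict the map.

We first bring $S$ into normal form, with the existential quantifier ranging over the compact space $2^\omega$. Let $Q\subseteq2^\omega\times\omega^\omega$ be a $\Pi^1_1$ set with projection $S$, and let $\psi$ be a homeomorphism of $\omega^\omega$ onto a $G_\delta$ set $D\subseteq2^\omega$. Put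
\[
R=\{(x,y)\in2^\omega\times2^\omega:y\in D,\ (x,\psi^{-1}(y))\in Q\}.
\]
Then $x\in S$ if and only if $(x,y)\in R$ for some $y\in2^\omega$. The complement of $R$ in $4^\omega=2^\omega\times2^\omega$ is the union of the Borel set $2^\omega\times(2^\omega\setminus D)$ and the image of the complement of $Q$ under the continuous map $(x,a)\mapsto(x,\psi(a))$, so it is analytic. Hence it is the projection to $4^\omega$ of a closed subset of $4^\omega\times\omega^\omega=(4\times\omega)^\omega$, and this closed set is the set of infinite branches of a tree $T$ on $4\times\omega$. Adding the root if $T$ is empty does not change the branches. A sequence $w\in\omega^\omega$ is an infinite branch of $T_z$ exactly when $(z,w)$ is an infinite branch of $T$. Therefore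
\[
z\in R\iff T_z\text{ is well-founded}.
\]
Carry out the constructions of Sections~\ref{sec:Xz}, \ref{sec:assemble} and~\ref{sec:plane} with this $T$.

Let $x\in S$ and choose $y$ with $(x,y)\in R$. By Proposition~\ref{prop:well}, $X_{(x,y)}$ is an arc-like hereditarily decomposable continuum. By \eqref{eq:Xl} it is homeomorphic to $X(\ell)\subseteq K_x$ for a path $\ell$ with $y(\ell)=y$.

Let $x\notin S$ and let $L\subseteq K_x$ be a nondegenerate subcontinuum. By Lemma~\ref{lem:piece}, $L$ contains a nondegenerate subcontinuum $L'$ of some $X(\ell)\cong X_{(x,y(\ell))}$. Since $(x,y(\ell))\notin R$, the tree $T_{(x,y(\ell))}$ is ill-founded, and $L'$ contains a nondegenerate indecomposable continuum by Proposition~\ref{prop:ill}.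

Finally let $\iota:I^2\to Y$ be an embedding. It is uniformly continuous, so $K\mapsto\iota(K)$ is a continuous map $C(I^2)\to C(Y)$. With $e$ from Proposition~\ref{prop:plane}, the map $x\mapsto\iota(e(K_x))$ has all the required properties.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $\mathcal B$ be the set of $K\in C(Y)$ that contain no member of $\mathcal D$, and let $\mathcal B'$ be the set of arc-like members of $\mathcal B$. Given a $\Pi^1_2$ subset $A$ of a zero-dimensional Polish space $Z$, apply Theorem~\ref{thm:B} to $S=Z\setminus A$. If $x\notin A$, then $K_x$ contains an arc-like hereditarily decomposable continuum, which is in $\mathcal D$, so $K_x\notin\mathcal B$. If $x\in A$, then no nondegenerate subcontinuum of $K_x$ is hereditarily decomposable, so none is in $\mathcal D$, and $K_x\in\mathcal B'$. Thus the map $x\mapsto K_x$ reduces $A$ to both $\mathcal B$ and $\mathcal B'$. If $\mathcal D\cap C(Y)$ is $\Sigma^1_2$, then $\mathcal B$ is $\Pi^1_2$ by Proposition~\ref{prop:upper}(c), and so is $\mathcal B'$ by Proposition~\ref{prop:upper}(d).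
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $2\le n\le\omega$ the cube $Y=I^n$ contains a copy of $I^2$. Let $\mathcal D$ be the class of all nondegenerate hereditarily decomposable continua. Then $\mathcal D\cap C(Y)$ is $\Pi^1_1$ by Proposition~\ref{prop:upper}(b), hence $\Sigma^1_2$, and Corollary~\ref{cor:D} shows that $\mathcal A_n$ is $\Pi^1_2$-complete. Passing to complements gives the equivalent statement. If $\mathcal A_n$ were $\Sigma^1_2$, then every $\Pi^1_2$ subset of $2^\omega$ would be a continuous preimage of a $\Sigma^1_2$ set and hence $\Sigma^1_2$, contrary to (D3). Since $\Pi^1_1$ sets and $\Sigma^1_1$ sets are $\Sigma^1_2$, the set $\mathcal A_n$ belongs to neither class.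
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Complexity of sets and binary relations in continuum theory: a survey},
\texttt{http://users.dimi.uniud.it/\textasciitilde alberto.marcone/continuasurveyrevised.pdf}.

\end{thebibliography}
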